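# Bold play against inflation: a superadditivity test and the golden ratio

## 1. One pair of bets in two orders

You owe 100 dollars and hold 72. A casino offers one kind of bet: you stake any amount you hold, with probability $\frac35$ you gain half of the stake, and with probability $\frac25$ you lose it. Each time you bet, your debt grows by 20 percent. You want to maximize the probability of ever paying the debt in full.

*Plan 1.* Stake all 72. If you lose, you are broke. If you win, you hold 108 against a debt of 120. Now stake just enough that one win pays: after the next bet the debt is 144, you need a gain of 36, so you stake 72. A win pays the debt. A loss leaves 36 against 144.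

*Plan 2.* Stake 48. If you win, you hold 96 against 120; stake all 96, and a win gives 144 against 144, paid, while a loss leaves nothing. If you lose the first bet, you hold 24 against 120; stake all 24, and a win gives 36 against 144, while a loss leaves nothing.

After two bets both plans give the same three outcomes with the same probabilities: paid with probability $\frac9{25}$, the position "36 against 144" with probability $\frac6{25}$, and broke with probability $\frac{10}{25}$. In Plan 1 the middle outcome is win–lose, in Plan 2 it is lose–win. The two plans tie.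

*A stake in between.* Stake 60. A win gives 102 against 120; then you need a gain of 42, you stake 84, and a win pays while a loss leaves 18 against 144. If you lose the first bet, you hold 12 against 120; stake all 12, and a win gives 18 against 144. After two bets you have paid with probability $\frac9{25}$ as before, but now you hold 18 against 144 with probability $\frac{12}{25}$. The middle stake has replaced one chance of size $\frac6{25}$ at the ratio $\frac14$ by two such chances at the ratio $\frac18$. Is that an improvement?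

Suppose we continue with the rule "stake everything, or just enough to pay with one win, whichever is smaller". A win with everything at stake multiplies the ratio fortune/debt by $1.5/1.2=\frac54$, and everything is staked as long as the ratio is at most $\frac45$. From $\frac18$: since $\frac18(\frac54)^8\approx0.745<0.8$ and $\frac18(\frac54)^9\approx0.931$, we need nine wins in a row before anything else can happen, so the chance of success is at most $(\frac35)^9$. From $\frac14$: since $\frac14(\frac54)^5\approx0.763$ and $\frac14(\frac54)^6\approx0.954$, six wins bring us above $\frac45$ and one more win pays, so the chance is at least $(\frac35)^7$. As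
$$2\left(\tfrac35\right)^9=0.72\left(\tfrac35\right)^7<\left(\tfrac35\right)^7,$$
two chances at $\frac18$ are worth less than one at $\frac14$. Splitting is bad here. The rule we used is called bold play, and the question is whether it is always best: can two chances at smaller ratios ever beat one chance at their sum?

## 2. The casino, the bets, and the value of bold play

The parameters are $r>0$, $0<w<1$ and $\alpha>0$. A stake $y$ gains $ry$ with probability $w$ and is lost with probability $1-w$; bets are independent; each bet multiplies the debt by $1+\alpha$. We divide everything by the current debt. The **normalized fortune** $f$ is fortune over debt, the goal is $f=1$, and a stake $y\in[0,f]$ (also measured in units of the current debt) leads to $(f+ry)/(1+\alpha)$ with probability $w$ and to $(f-y)/(1+\alpha)$ with probability $1-w$.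

**Definition (bold play).** At $0<f<1$ stake $\min\{f,(1+\alpha-f)/r\}$.

Here is the background. Dubins and Savage showed that bold play is optimal when $\alpha=0$ and $w(1+r)\le1$. Chen, Shepp and Zame showed that it is not optimal for some subfair casinos with inflation when $r>1$ and $1/r\le\alpha<r$; they conjectured that it is optimal for $0<\alpha<r<1$ and $w\le\frac1{1+r}$. This has been established for $w\le\frac12$. The problem, taken from the paper "On Optimality Of Bold Play For Primitive Casinos In The Presence Of Inflation", is to prove or disprove that bold play is optimal for $0<\alpha<r<1$ and $\frac12<w\le\frac1{1+r}$. The mean gain per unit staked is $wr-(1-w)=w(1+r)-1$, so $w=\frac1{1+r}$ is the fair casino and $w<\frac1{1+r}$ the subfair one.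

**Conventions.** Throughout $0<\alpha<r<1$, and
$$\kappa=1-w,\quad a=1+\alpha,\quad c=\frac a{1+r},\quad L(x)=\frac{x-c}{rc},\quad z=L(1)=\frac{1-c}{rc},\quad \theta=\max(w,\kappa)<1.$$
Since $1<a<1+r<2$ we have $c\in(\frac12,1)$. From $c(1+r)=a$ we get $1-L(x)=\frac{a-x}{rc}$, so $0<z=1-\frac{\alpha}{rc}<1$. We use $1-c=rcz$ constantly. The goal counts as reached once the normalized fortune is at least $1$. Strategies may depend on the whole history, with measurable stakes. (If one insists on hitting exactly $1$, nothing changes below: our improving strategy never overshoots, and in the optimality theorem counting an overshoot as success only helps bold play's competitors.)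

In the casino of Section 1, $r=\frac12$, $\alpha=\frac15$, $w=\frac35$, so $c=\frac45$, $rc=\frac25$, $L(x)=\frac{5x-4}2$ and $z=\frac12$.

**What bold play does.** It stakes everything iff $f\le(a-f)/r$, that is, iff $f\le c$. Then a win leads to $(1+r)f/a=f/c$ and a loss to $0$. If $f\ge c$, the stake is $(a-f)/r$; a win leads to exactly $1$, and a loss to
$$\frac1a\left(f-\frac{a-f}r\right)=\frac{f(1+r)-a}{ra}=\frac{f-c}{rc}=L(f).$$

**Definition (bold value function).** $Q(f)$ is the success probability of bold play from $f$, with $Q=1$ on $[1,\infty)$ and $Q(0)=0$.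

Conditioning on the first bet,
$$Q(x)=wQ(x/c)\ \ (0\le x<c),\qquad Q(x)=w+\kappa Q(L(x))\ \ (c\le x<1),\tag{1}$$
and $L$ maps $[c,1)$ into $[0,z)$. Recall Banach's theorem: a map of a complete metric space into itself that shrinks distances by a factor $\theta<1$ has exactly one fixed point, and the iterates from any start converge to it geometrically. The right-hand side of (1), together with the value $1$ on $[1,\infty)$, defines a contraction with factor $\theta$ in the sup norm on bounded functions. So $Q$ is the unique bounded solution, and if $Q_n$ denotes the iterates from $Q_0=1_{[1,\infty)}$, then $|Q-Q_n|\le\theta^n$.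

The iteration preserves nondecreasing functions with values in $[0,1]$ that vanish at $0$: on $[0,c)$ the new function is nondecreasing with values in $[0,w]$, and on $[c,1)$ it is nondecreasing with values in $[w,1]$. Hence $Q$ is nondecreasing, $0\le Q\le1$, and $Q\le w$ on $[0,c)$, $Q\ge w$ on $[c,1)$. Also
$$Q(c)=w,\qquad Q(cx)=wQ(x)\quad(0\le x\le1),\tag{2}$$
where the case $x=1$ uses $Q(c)=w+\kappa Q(0)=w=wQ(1)$.

**Bets as pairs.** Write $U=\frac{f+ry}a$ and $D=\frac{f-y}a$ for the results of a win and a loss. The pairs that arise from $y\in[0,f]$ are exactly those with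
$$0\le D\le U,\qquad U+rD=t:=f/c.\tag{3}$$
Indeed $U+rD=f(1+r)/a=f/c$, and $y\le f$ gives $D\ge0$, $y\ge0$ gives $D\le U$. Conversely, given (3) put $y=f-aD\le f$; then $U=t-rD=\frac{f+ry}a$, and $y\ge0\iff(1+r)D\le t\iff D\le U$. In Section 1, $f=0.72$ and $t=0.9$; the plans were $(U,D)=(0.9,0)$ and $(0.8,0.2)$, the stake in between was $(0.85,0.1)$, and each satisfies $U+\frac12D=0.9$.

**Lemma 1 (one-bet test).** If $wQ(U)+\kappa Q(D)>Q(f)$ for some bet at some $f\in(0,1)$, bold play is not optimal from $f$. If $wQ(U)+\kappa Q(D)\le Q(f)$ for all bets at all $f\in[0,1)$, bold play is optimal.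

*Proof.* In the first case, make this bet and then play boldly: the success probability is $wQ(U)+\kappa Q(D)>Q(f)$. In the second case take any strategy, and let $F_n$ be the fortune after $n$ bets, frozen once it is in $[1,\infty)$. The hypothesis says that the conditional expectation of $Q(F_{n+1})$ given the past is at most $Q(F_n)$; that is, $Q(F_n)$ is a supermartingale, and so $E\,Q(F_n)\le Q(f)$. Since $Q(F_n)=1$ when the goal has been reached, the probability of success within $n$ bets is at most $E\,Q(F_n)\le Q(f)$. Let $n\to\infty$. $\square$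

## 3. The statements

Put $\varphi=\frac{\sqrt5-1}2\approx0.618$, so $\varphi+\varphi^2=1$ and $\frac1{1+\varphi}=\varphi$. For $w\in(0,1)$, $w\le\varphi$ is the same as $w+w^2\le1$, that is, $w^2\le\kappa$.

**Theorem A.** Let $\frac12<w<\varphi$ and $r=\frac{1-w}w$ (so $w=\frac1{1+r}$ and $\varphi<r<1$). There is $\alpha_0>0$ such that for all $0<\alpha<\alpha_0$ bold play is not optimal. For each such $(r,\alpha)$ there is $\eta>0$ such that bold play is also not optimal for all $w'\in(\frac1{1+r}-\eta,\frac1{1+r}]$, hence also in strictly subfair casinos.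

**Theorem B.** If $0<\alpha<r$, $w+w^2\le1$ and $r(1+r)\le1+\alpha$, bold play is optimal.

**Corollary.** (i) For $w\in(\frac12,\varphi]$: bold play is optimal for all $0<\alpha<r<1$ with $w\le\frac1{1+r}$ if and only if $w=\varphi$. In particular the constant $\frac12$ in the known theorem cannot be increased. (ii) For $r\in(0,1)$: bold play is optimal for all $\alpha\in(0,r)$ and all $\frac12<w\le\min(\varphi,\frac1{1+r})$ if and only if $r\le\varphi$.

So the statement to be proved or disproved is false. An explicit casino in which it fails is $w=\frac{11}{20}$, $r=\frac9{11}$, $\alpha=\frac1{1000}$ (Section 6). The casino of Section 1 is on the good side: $w+w^2=0.96$ and $r(1+r)=0.75\le1.2$. The results leave open $w>\varphi$ and the exact boundary of the failure region inside $\{w<\varphi,\ r(1+r)>1+\alpha\}$.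

*Proof of the Corollary from the theorems.* (i) If $w=\varphi\le\frac1{1+r}$, then $1+r\le\frac1\varphi=1+\varphi$, so $r\le\varphi$ and $r(1+r)\le1<1+\alpha$; Theorem B applies. If $\frac12<w<\varphi$, Theorem A gives admissible $(r,\alpha)$ for which bold play fails. Since this happens for every such $w$, no constant larger than $\frac12$ will do. (ii) If $r\le\varphi$, then again $r(1+r)\le1<1+\alpha$, and $w\le\varphi$; Theorem B applies. If $r>\varphi$, take $w=\frac1{1+r}\in(\frac12,\varphi)$, for which $\frac{1-w}w=r$, and apply Theorem A. $\square$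

## 4. Splitting a chance: superadditivity of $Q$

First we redo Section 1 with letters.

**Lemma 2 (split identity).** Let $c\le t<1$ and $f=ct$, and let $u,\delta\ge0$ with $u+\delta=L(t)$. Then $U=c+rcu$, $D=c\delta$ is a bet at $f$, with $D<c\le U<1$, and
$$wQ(U)+\kappa Q(D)-Q(f)=w\kappa\,[\,Q(u)+Q(\delta)-Q(u+\delta)\,].\tag{4}$$

*Proof.* Since $t<1$, $u+\delta=L(t)<z<1$. So $U<c+rcz=1$ and $D=c\delta<c\le U$. Also $U+rD=c+rc(u+\delta)=c+rcL(t)=t$, and (3) holds. Now $L(U)=u$, so $Q(U)=w+\kappa Q(u)$; by (2), $Q(D)=wQ(\delta)$; and $Q(f)=wQ(t)=w\big(w+\kappa Q(L(t))\big)$. Subtract. $\square$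

The case $\delta=0$ is bold play, the case $u=0$ is the other tied plan of Section 1, and for $0<\delta<L(t)$ the identity says: splitting helps exactly when $Q$ fails to be superadditive at $(u,\delta)$. So a natural program to prove optimality starts by proving $Q(u)+Q(\delta)\le Q(u+\delta)$ by exploiting the self-similarity (1). Let us see where it meets resistance. Suppose $u,\delta<c$ but $x=u+\delta\in[c,1)$. Then
$$Q(u)+Q(\delta)=w\left[Q(u/c)+Q(\delta/c)\right],$$
and the arguments on the right add up to $x/c\ge1$. The natural ceiling for two ratios that add up to at least $1$ is "one full debt plus the rest", $1+Q(x/c-1)$. With $s=L(x)$ we have $x/c-1=rs$, so this ceiling gives $w+wQ(rs)$, and it should be at most $Q(x)=w+\kappa Q(s)$. So we would need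
$$wQ(rs)\le\kappa Q(s).\tag{5}$$
If $w\le\frac12$, this is free: $w\le\kappa$ and $rs\le s$. If $w>\frac12$, monotonicity alone does not give it, and this is the exact point at which the easy argument stops. It is not an artifact of the method:

**Lemma 3.** Let $0<s<L(z)$. If $wQ(rs)>\kappa Q(s)$, bold play is not optimal from $f=ct$, where $x=c+rcs$ and $t=c+rcx$.

*Proof.* We have $L(x)=s$ and $L(t)=x$. As $L$ is increasing, $s<L(z)$ means $x<z=L(1)$, which means $t<1$; in particular $x<z<1$ and $s=L(x)<1$. Apply Lemma 2 with $u=c$, $\delta=rcs$, which is allowed since $u+\delta=x=L(t)$. By (2), $Q(u)=w$ and $Q(\delta)=Q(c\cdot rs)=wQ(rs)$, and by (1), $Q(u+\delta)=Q(x)=w+\kappa Q(s)$. So the right side of (4) equals $w\kappa[\,wQ(rs)-\kappa Q(s)\,]>0$, and Lemma 1 applies. $\square$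

Explicitly, the improving bet is $U=c+rc^2$, $D=rc^2s$. It leads to fortunes below $1$, and bold play never overshoots, so the improving strategy does not overshoot.

Everything now turns on (5): if it fails for some $s\in(0,L(z))$, bold play is not optimal, and if it holds, it is a start toward superadditivity.

## 5. The fair casino: what inflation costs bold play

To see how (5) can fail, look first at the fair casino, $w(1+r)=1$, that is, $\kappa=wr$, with no inflation. At $\alpha=0$ we have $c=w$ and $rc=\kappa$, and $Q(x)=x$ solves (1) on $[0,1]$: $w\cdot\frac xw=x$ and $w+\kappa\cdot\frac{x-w}\kappa=x$. By the contraction it is the solution. Then $wQ(rs)=wrs=\kappa s=\kappa Q(s)$: equality in (5), for every $s$. There is no slack at all, so a little inflation decides the matter, and we should look at the first-order effect of $\alpha$.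

From here to the end of Section 7 (except its last step) let $r=\kappa/w$ and $\alpha>0$. Then $1+r=\frac1w$, so
$$c=aw,\qquad rc=a\kappa,\qquad \kappa L(x)=\frac xa-w.$$

**Definition.** $G(x)=\frac a\alpha\,(x-Q(x))$ for $0\le x\le1$.

Then $G(1)=0$, and for $x<1$
$$G(x)=x+wG(x/c)\ \ (0\le x<c),\qquad G(x)=x+\kappa G(L(x))\ \ (c\le x<1).\tag{6}$$
To verify this, insert $Q(v)=v-\frac\alpha aG(v)$ into (1). For $x<c$, as $\frac wc=\frac1a$, we get $Q(x)=\frac xa-\frac{\alpha}a wG(x/c)$. For $x\ge c$ we get $Q(x)=w+\kappa L(x)-\frac\alpha a\kappa G(L(x))=\frac xa-\frac\alpha a\kappa G(L(x))$. In both cases subtract from $x$ and use $x-\frac xa=\frac\alpha ax$. Equation (6) is a contraction with factor $\theta$ on the bounded functions on $[0,1]$ that vanish at $1$; iterating from $0$ shows $G\ge0$.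

The meaning of $G$: *it is the expected sum of the normalized fortunes held just before each bet of bold play.* Indeed that expected sum $S(x)$ satisfies (6) (the first bet contributes $x$; the fortunes $0$ and $1$ contribute nothing more), and it is at most $\sum_n\theta^n<\infty$, because each bold bet from $(0,1)$ leaves $(0,1)$ with probability at least $1-\theta$. By uniqueness $S=G$. So $G$ records how much fortune is exposed to inflation. A tiny example: bold play from $c$ makes a single all-or-nothing bet, and $G(c)=c+\kappa G(0)=c$.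

Since $\kappa=wr$ and the linear parts cancel, for $0\le s\le1$
$$wQ(rs)>\kappa Q(s)\iff Q(rs)>rQ(s)\iff G(rs)<rG(s).\tag{7}$$
So we look for an $s$ at which $G(s)$ is large and $G(rs)$ is small. For this we need upper bounds.

**Lemma 4.** If $w>\frac12$ and $aw^2\le\kappa$, then $G\le\frac1w$ on $[0,1]$, and
$$G(x)\le1+x\ \ (0\le x<1),\qquad G(x)\le2x+w\ \ (0\le x<c).\tag{8}$$

*Proof.* Let $m=\sup G<\infty$. By (6), $G(x)\le c+wm=aw+wm$ for $x<c$ and $G(x)\le1+\kappa m$ for $c\le x<1$. So $m\le aw+wm$ or $m\le1+\kappa m$, that is, $m\le\frac{aw}\kappa$ or $m\le\frac1w$. As $aw^2\le\kappa$, the first number is at most $\frac1w$ too. So $G\le\frac1w$.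

First bound in (8): for $x<c$, $G(x)\le x+w\cdot\frac1w=x+1$; for $x\ge c$, $G(x)\le x+\frac\kappa w<x+1$ since $\kappa<w$. Second bound: for $x<c$ apply the first bound at $x/c<1$, so $G(x)\le x+w(1+\frac xc)=x+w+\frac xa\le2x+w$. $\square$

Notice where the golden ratio enters: as $\alpha\to0$, the hypothesis $aw^2\le\kappa$ becomes available exactly when $w^2<\kappa$, that is, $w<\varphi$.

## 6. A counterexample with numbers

Take $w=\frac{11}{20}$, $r=\frac9{11}$, $\alpha=\frac1{1000}$. Then $w(1+r)=1$, $\kappa=0.45$,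
$$c=1.001\cdot0.55=0.55055,\qquad rc=1.001\cdot0.45=0.45045,\qquad aw^2<0.31<\kappa,$$
so Lemma 4 is available. Take $s=0.99$. Then $x=c+rcs=0.9964955$ and $t=c+rcx=0.99942\ldots<1$, which as we saw is the condition $s<L(z)$.

**Step 1: $G(s)$ is large.** We have $L(s)=0.43945/0.45045\ge0.9755$, and so $L^2(s)\ge\frac{0.9755-0.55055}{0.45045}\ge0.9433$. Both lie in $[c,1)$. Applying (6) three times and dropping the last term, which is nonnegative,
$$G(s)\ge0.99+0.45\,(0.9755)+0.2025\,(0.9433)>1.619,\qquad rG(s)>1.3246.$$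

**Step 2: $G(rs)$ is smaller.** Here $rs=0.81\ge c$. Next $L(0.81)=0.25945/0.45045\in[0.5759,0.5760]$, which is still at least $c$, and $L^2(0.81)\le\frac{0.5760-0.55055}{0.45045}\le0.0566$. By (6) twice and the first bound in (8),
$$G(0.81)\le0.81+0.45\,(0.5760)+0.2025\,(1.0566)<1.2833.$$

So $G(rs)<rG(s)$, and by (7) and Lemma 3 bold play is not optimal at $f=ct\approx0.55023$. Bold play stakes everything there. Strictly better is to stake $f-aD\approx0.30447$, where $D=rc^2s$, and to play boldly afterwards. This already refutes the statement. The gain is small: by the proof of Lemma 3 it equals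
$$w\kappa\,[wQ(rs)-\kappa Q(s)]=w^2\kappa\,\tfrac\alpha a\,[rG(s)-G(rs)]>0.136125\cdot\tfrac{0.0413}{1001}>5.6\cdot10^{-6}.$$

## 7. Failure for every $w$ between $\frac12$ and $\varphi$

We prove Theorem A. Fix $w\in(\frac12,\varphi)$ and $r=\kappa/w$. Then $r<1$ as $w>\frac12$, and $r=\frac1w-1>\frac1\varphi-1=\varphi$. Let $\alpha\downarrow0$. Since $w^2<\kappa$, the bounds (8) hold for all small $\alpha$. Further
$$c\to w,\qquad rc\to\kappa,\qquad z\to1,\qquad L(z)\to1.$$

Where is $G$ large? Just below $1$, it turns out, where bold play risks little per bet but may lose several times before it pays.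

**Lemma 5.** If $x_\alpha<1$ and $x_\alpha\to1$ as $\alpha\downarrow0$, then $\liminf G(x_\alpha)\ge\frac1w$.

*Proof.* We have $1-L(x)=\frac{a-x}{rc}=\frac{\alpha+1-x}{a\kappa}$. So $L(x)<1$ when $x<1$, and $L(x)\to1$ when $x\to1$ and $\alpha\to0$. Hence for fixed $K$ the points $L^j(x_\alpha)$, $0\le j<K$, are below $1$ and tend to $1>w=\lim c$; for small $\alpha$ they lie in $[c,1)$. Applying (6) $K$ times and dropping the last term $\kappa^KG\ge0$,
$$G(x_\alpha)\ge\sum_{j<K}\kappa^jL^j(x_\alpha)\to\frac{1-\kappa^K}{1-\kappa}=\frac{1-\kappa^K}w.$$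
Let $K\to\infty$. $\square$

So near $1$ the function $G$ is asymptotically as large as Lemma 4 permits. The first choice to try is therefore $s$ just below $L(z)$, where $G(s)\approx\frac1w$; we then want $G(r)<\frac rw$ in the limit. This works for the larger $w$. For $w$ close to $\frac12$, however, $r$ is close to $1$ and the bounds (8) are too weak at $rs$. At $w=0.51$, for example, $r=\frac{49}{51}\approx0.9608$ and $L(rs)\to\frac{r-w}\kappa\approx0.920>w$, so only the first bound in (8) applies to $G(L(rs))$. It gives $G(rs)\le rs+\kappa(1+L(rs))\to2r+1-2w\approx1.9016$, which is not below $\frac rw\approx1.8839$. For such $w$ we choose a different $s$, one that reaches the neighborhood of $1$ after two moves: first a loss to a point just below $c$, then a win to a point just below $1$. The two cases split at $2-\sqrt2\approx0.586$, the smaller root of $w^2-4w+2$.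

**Case I: $\frac12<w<2-\sqrt2$.** The purpose is to find $s$ with $L(s)$ just below $c$. Let $s=c+rc^2(1-\alpha)$. Then $L(s)=c(1-\alpha)<c$ and $s\to w+\kappa w=w(2-w)=1-(1-w)^2<1$, so $0<s<L(z)$ and $c\le s<1$ for small $\alpha$. By (6) twice,
$$G(s)=s+\kappa\left[c(1-\alpha)+wG(1-\alpha)\right],$$
and Lemma 5 with $x_\alpha=1-\alpha$ gives
$$\liminf G(s)\ge w(2-w)+\kappa(1+w).$$
On the other side, $rs\to b:=rw(2-w)=(1-w)(2-w)$, and
$$b>w\iff w^2-4w+2>0,$$
which holds for $w<2-\sqrt2$. So $c\le rs<1$ for small $\alpha$. By (6), then (8) at $L(rs)$, and with $\kappa L(rs)=\frac{rs}a-w\to b-w$,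
$$G(rs)\le rs+\kappa\left(1+L(rs)\right)\to b+\kappa+(b-w)=2b+1-2w.$$
Since $r\cdot w(2-w)=b$, $r\kappa=\frac{(1-w)^2}w$ and $b+1-2w=3-5w+w^2$,
$$\liminf\,[rG(s)-G(rs)]\ge r\kappa(1+w)-(b+1-2w)=\frac{(1-w)^2(1+w)-w(3-5w+w^2)}w.$$
The numerator is $(1-w-w^2+w^3)-(3w-5w^2+w^3)=1-4w+4w^2$. So the lower bound is $\frac{(2w-1)^2}w>0$.

**Case II: $2-\sqrt2\le w<\varphi$.** Now take $s$ near $1$: let $s=L(z)-\alpha$. Then $0<s<L(z)$ for small $\alpha$, and $s\to1$ with $s<1$, so $\liminf G(s)\ge\frac1w$ by Lemma 5. Since $w^2<\kappa$ we have $r=\frac\kappa w>w$; as $rs\to r<1$, we have $c\le rs<1$ for small $\alpha$, and $L(rs)\to h:=\frac{r-w}\kappa$.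

To use the sharper second bound in (8) we need $h<w$. Now $h<w$ means $\frac{1-w}w-w<w(1-w)$; multiplying by $w$, this is $1-w-w^2<w^2-w^3$, that is,
$$w^3-2w^2-w+1<0.$$
The left side has derivative $w(3w-4)-1<0$ on $(0,1)$, so it is decreasing there. At $w=2-\sqrt2$ we have $w^2=4w-2$ and $w^3=4w^2-2w=14w-8$, so the left side is $(14w-8)-(8w-4)-w+1=5w-3=7-5\sqrt2<0$. So $h<w$ throughout Case II, and $0\le L(rs)<c$ for small $\alpha$. By (6) and (8),
$$G(rs)\le rs+\kappa\left(2L(rs)+w\right)\to r+2(r-w)+\kappa w=3r-w-w^2.$$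
It remains to check $3r-w-w^2<\frac rw$. Multiply by $w^2$, with $w^2r=w(1-w)$ and $wr=1-w$: the inequality is $3w-3w^2-w^3-w^4<1-w$, that is,
$$\pi(w):=w^4+w^3+3w^2-4w+1>0.$$
On $[\frac12,1]$, $\pi'(w)=4w^3+3w^2+6w-4\ge\pi'(\tfrac12)=\frac14>0$. At $w=2-\sqrt2$, $w^4=14w^2-8w=48w-28$, so
$$\pi=(48w-28)+(14w-8)+(12w-6)-4w+1=70w-41=99-70\sqrt2>0,$$
because $99^2=9801>9800=(70\sqrt2)^2$. Hence $\pi>0$ in Case II, and $\liminf[rG(s)-G(rs)]\ge\frac rw-(3r-w-w^2)>0$.

**Conclusion in the fair casino.** In both cases $0<s<L(z)$ and $G(rs)<rG(s)$ for all small $\alpha$. By (7) and Lemma 3, bold play is not optimal.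

**Passage to strictly subfair casinos.** Fix $r$, $\alpha$ and $s$ as found, and let the win probability vary. The quantities $c$, $L$ and $z$ do not involve $w$. For fixed $x$ each iterate $Q_n(x)$ of Section 2 is a polynomial in $w$, and $|Q-Q_n|\le\theta^n$ with $\theta$ bounded away from $1$ near the given $w$. So $Q(x)$ is a locally uniform limit of polynomials in $w$ and is continuous in $w$. The strict inequality $wQ(rs)>\kappa Q(s)$ therefore persists for all $w'$ in some interval $(\frac1{1+r}-\eta,\frac1{1+r}]$, and Lemma 3, which does not assume fairness, applies. This proves Theorem A. $\square$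

## 8. Two hypotheses that restore the inequality

We turn to Theorem B. From now on assume $w^2\le\kappa$ (that is, $w+w^2\le1$) and $r\le c$ (that is, $r(1+r)\le1+\alpha$). Fairness is no longer assumed. The reason for the two hypotheses is that they give (5) in one line: by monotonicity and (2), $Q(rs)\le Q(cs)=wQ(s)$, so
$$wQ(rs)\le w^2Q(s)\le\kappa Q(s)\qquad(0\le s\le1).\tag{9}$$
We also record, since $c+c^2\ge c+cr=a>1$,
$$c^2+c>1,\qquad rz=\frac{1-c}c,\qquad 1-rz=\frac{2c-1}c\ge c^2,\tag{10}$$
the last because $2c-1-c^3=(1-c)(c^2+c-1)>0$.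

With (9) in hand we resume the program of Section 4. There we saw that superadditivity for sums below $1$ does not reproduce itself: the recursion pushes sums beyond $1$. So we must prove a statement that includes those sums, with a carry.

**Definition (value with carry).** $R(x)=Q(x)$ for $0\le x<1$ and $R(x)=1+Q(x-1)$ for $1\le x<2$. In Section 1's casino, for instance, $R(1.8)=1+Q(0.8)=1.6$. Let
$$\Delta=\sup_{u,d\in[0,1)}\left[Q(u)+Q(d)-R(u+d)\right].$$

Taking $u=d=0$ shows $\Delta\ge0$, and $\Delta\le2$. The aim is $\Delta=0$. The method, used three times below, is that a finite number $M\ge0$ with $M\le\theta M$ must be $0$; it replaces an induction, since $\Delta$ itself may be used as an error term wherever the recursion returns to the same statement. For $u,d\in[0,1)$,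
$$\begin{aligned}Q(u)+Q(d)&\le Q(u+d)+\Delta&&(u+d<1),\\ Q(u)+Q(d)&\le1+Q(u+d-z)+\Delta&&(u+d\ge z).\end{aligned}\tag{11}$$
The first line is the definition. In the second line, if $u+d\ge1$, use $Q(u+d-1)\le Q(u+d-z)$, as $z<1$; if $z\le u+d<1$, use $Q(u+d)\le1$.

When one runs through the cases for $u$ and $d$ above or below $c$, sums $x=u+d\ge1$ produce two comparisons that (9) and (11) do not cover. If both $u,d\ge c$, with $L(u)+L(d)=y<z$, one needs to compare $Q(y)$ with $Q(1-r(z-y))$: that is Lemma 6. If one of them is below $c$ (or both are), one needs Lemma 7. We prove these first.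

## 9. Comparing $Q(y)$ with $Q(1-r(z-y))$

**Lemma 6.** For $0\le y<z$: $\ w\big(1-Q(1-r(z-y))\big)\le\kappa\,(1-Q(y))$.

*Proof.* Let $j(y)$ be the left side minus the right side, and $J=\max(0,\sup_{[0,z)}j)$, a finite number. Put $P=1-r(z-y)$. By (10), $P\ge1-rz\ge c^2$, and $P<1$. We show $j(y)\le\kappa J$ for every $y\in[0,z)$. Then $J\le\kappa J$, so $J=0$, which is the lemma.

**Step 1: $P<c$.** Both sides can be unfolded twice. Since $P/c\in[c,1)$,
$$Q(P)=wQ(P/c)=w\left(w+\kappa Q(P_2)\right),\qquad P_2=L(P/c)=\frac{P-c^2}{rc^2}.$$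
Further, $P<c$ means $r(z-y)>1-c=rcz$, that is, $y<(1-c)z$. As $(1-c)z<1-c<c^2$ by (10), $Q(y)=w^2Q(y/c^2)$. The two arguments compare well:
$$P_2-\frac y{c^2}=\frac{P-c^2-ry}{rc^2}=\frac{1-rz-c^2}{rc^2}\ge0.$$
Hence
$$j(y)=w-w^3-\kappa-\kappa w^2\left[Q(P_2)-Q(y/c^2)\right]\le-(1-2w+w^3)=-\kappa(1-w-w^2)\le0.$$

**Step 2: $P\ge c$, reduction.** Here $Q(P)=w+\kappa Q(P_1)$ with $P_1=L(P)\in[0,1)$, and, using $1-c=rcz$,
$$cP_1=\frac{P-c}r=\frac{1-c}r-z+y=y-(1-c)z=y-rcz^2=:y^*\ge0.$$
Since $wQ(P_1)=Q(cP_1)=Q(y^*)$,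
$$j(y)=w\left(\kappa-\kappa Q(P_1)\right)-\kappa(1-Q(y))=\kappa\left[w-Q(y^*)-1+Q(y)\right]=\kappa\left[Q(y)-Q(y^*)-\kappa\right].$$
So we must bound the growth of $Q$ from $y^*$ to $y$.

**Step 3: $P\ge c$ and $y\ge c$.** Let $\eta=L(y)\in[0,z)$. Then $Q(y)=w+\kappa Q(\eta)$, $y=c+rc\eta$, and $y^*=c+rc(\eta-z^2)$. If $\eta\ge z^2$, then $y^*\ge c$, so $Q(y^*)\ge w$ and $j(y)\le\kappa[\kappa Q(\eta)-\kappa]\le0$. If $\eta<z^2$, then $y^*=c\left(1-r(z^2-\eta)\right)$, so by (2), and since $z^2<z$,
$$Q(y^*)=wQ\left(1-r(z^2-\eta)\right)\ge wQ\left(1-r(z-\eta)\right).$$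
Therefore $j(y)\le\kappa\left[w+\kappa Q(\eta)-\kappa-wQ(1-r(z-\eta))\right]=\kappa j(\eta)\le\kappa J$. This is the only place where the lemma calls itself.

**Step 4: $P\ge c$ and $y<c$.** Let $q=y/c\in[0,1)$, so $Q(y)=wQ(q)$. If $q<c$, then $Q(q)\le w$, so $Q(y)\le w^2\le\kappa$ and $j(y)\le0$.

If $q\ge c$, let $\eta=L(q)\in[0,z)$. Then $Q(y)=w^2+w\kappa Q(\eta)$ and $y^*=c(q-rz^2)$, where $q-rz^2=c+r(c\eta-z^2)$.

If $c\eta\ge z^2$, then $c\le q-rz^2<1$, so $Q(y^*)=wQ(q-rz^2)\ge w^2$ and $Q(y)-Q(y^*)-\kappa\le w\kappa Q(\eta)-\kappa\le0$.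

If $c\eta<z^2$, then $q-rz^2=cP'$ with $P'=1-\frac rc(z^2-c\eta)<1$, and, because $r\le c$,
$$P'\ge1-(z^2-c\eta)=1-z^2+c\eta\ge c\eta.$$
Put $\xi=Q(c\eta)=wQ(\eta)$. Then $Q(y)=w^2+\kappa\xi$ and $Q(y^*)=wQ(cP')=w^2Q(P')\ge w^2\xi$. So
$$Q(y)-Q(y^*)-\kappa\le w^2+\kappa\xi-w^2\xi-\kappa=-(\kappa-w^2)(1-\xi)\le0,$$
and $j(y)\le0$. $\square$

## 10. The comparison with a carry

**Lemma 7.** Let $q\in[0,1)$, $e\in[0,z)$, $p=q-r(z-e)\ge0$. Then
$$wQ(q)+\kappa Q(e)\le\kappa+wQ(p)+\kappa\Delta.\tag{12}$$
If $e=0$, the term $\kappa\Delta$ can be omitted.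

*Proof.* Note that $p\le q<1$.

**Step 1: $q<c$.** If $e=0$, then $Q(e)=0$ and $wQ(q)\le w^2\le\kappa$. In general, it suffices to prove
$$Q(q)+wQ(e)\le w+Q(p)+w\Delta.$$
Indeed, multiply by $w$ to get $wQ(q)\le w^2(1-Q(e))+wQ(p)+w^2\Delta$, and replace $w^2$ by $\kappa\ge w^2$ twice; this is (12). The left side of the displayed inequality is $w\left[Q(q/c)+Q(e)\right]$. If $q/c+e<1$, it is at most $w\left(Q(q/c+e)+\Delta\right)\le w+w\Delta$. Otherwise, by the definition of $\Delta$ and (2), it is at most
$$w\left[1+Q\left(\tfrac qc+e-1\right)+\Delta\right]=w+Q(q+ce-c)+w\Delta,$$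
and $q+ce-c\le p$, because
$$p-(q+ce-c)=c(1-e)-r(z-e)\ge c(1-e)-c(z-e)=c(1-z)>0.$$

**Step 2: $q\ge c$.** Let $\eta=L(q)\in[0,z)$. Then $wQ(q)=w^2+w\kappa Q(\eta)=w^2+\kappa Q(c\eta)$ and $p=c+r(c\eta+e-z)$. There are two possibilities.

If $c\eta+e\ge z$, then $p\in[c,1)$, $L(p)=\frac{c\eta+e-z}c\in[0,1)$, and
$$wQ(p)=w^2+\kappa wQ\left(\tfrac{c\eta+e-z}c\right)=w^2+\kappa Q(c\eta+e-z).$$
So (12) reads $Q(c\eta)+Q(e)\le1+Q(c\eta+e-z)+\Delta$, which is the second line of (11). For $e=0$ it follows without $\Delta$ from $Q(c\eta)\le1$.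

If $y:=c\eta+e<z$, then $Q(c\eta)+Q(e)\le Q(y)+\Delta$ by the first line of (11), and for $e=0$ this is an equality without $\Delta$. Also $p=c-r(z-y)=cP''$ with $P''=1-\frac rc(z-y)<1$ and, as $r\le c$, $P''\ge1-z+y\ge y$. So $wQ(p)=w^2Q(P'')\ge w^2Q(y)$. The left side of (12) is at most $w^2+\kappa Q(y)+\kappa\Delta$ (without $\kappa\Delta$ if $e=0$), the right side is at least $\kappa+w^2Q(y)+\kappa\Delta$ (same remark), and
$$\kappa+w^2Q(y)-w^2-\kappa Q(y)=(\kappa-w^2)(1-Q(y))\ge0.\qquad\square$$

## 11. Superadditivity with a carry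

**Proposition 8.** $\Delta=0$; that is, $Q(u)+Q(d)\le R(u+d)$ for all $u,d\in[0,1)$.

*Proof.* Let $u\le d$ and $x=u+d$. We show $Q(u)+Q(d)\le R(x)+\theta\Delta$ in every case. Then $\Delta\le\theta\Delta$, so $\Delta=0$.

**Case 1: $d<c$.** Both arguments are rescaled, and $u/c,d/c\in[0,1)$:
$$Q(u)+Q(d)=w\left[Q\left(\tfrac uc\right)+Q\left(\tfrac dc\right)\right]\le wR\left(\tfrac xc\right)+w\Delta.$$
It remains to see $wR(x/c)\le R(x)$. If $x<c$, then $wR(x/c)=wQ(x/c)=Q(x)$. If $c\le x<1$, put $s=L(x)<1$; then $\frac xc-1=rs$ and, by (9),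
$$wR(x/c)=w+wQ(rs)\le w+\kappa Q(s)=Q(x).$$
If $x\ge1$, put $q=\frac xc-1$, which is in $[0,1)$ because $x<2c$. Then $x-1=cq-(1-c)=c(q-rz)$, so $p=q-rz=\frac{x-1}c\ge0$, and Lemma 7 with $e=0$ gives
$$wR(x/c)=w+wQ(q)\le w+\kappa+wQ(p)=1+Q(cp)=1+Q(x-1)=R(x).$$

**Case 2: $u<c\le d$.** Let $e=L(d)\in[0,z)$. The sum is $w+wQ(u/c)+\kappa Q(e)$.

If $x<1$, put $s=\frac u{rc}$. Then $s+e=\frac{u+d-c}{rc}=L(x)<1$, so $s<1$ and $\frac uc=rs$. By (9) and (11) the sum is at most
$$w+\kappa\left(Q(s)+Q(e)\right)\le w+\kappa Q(L(x))+\kappa\Delta=Q(x)+\kappa\Delta.$$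
If $x\ge1$, put $q=\frac uc\in[0,1)$. Since $d=c+rce$, we have $x-1=cq-(1-c)+rce=cp$ with $p=q-r(z-e)\ge0$. Lemma 7 shows that the sum is at most $w+\kappa+wQ(p)+\kappa\Delta=1+Q(x-1)+\kappa\Delta=R(x)+\kappa\Delta$.

**Case 3: $u\ge c$ and $d\ge c$.** Then $x\ge2c>1$. Let $e_1=L(u)$, $e_2=L(d)$, both in $[0,z)$. The sum is $2w+\kappa\left(Q(e_1)+Q(e_2)\right)$, and
$$x-1=2c-1+rc(e_1+e_2)=c-rc(z-e_1-e_2).$$
If $e_1+e_2\ge z$, then $x-1\in[c,1)$ and $Q(x-1)=w+\kappa Q(e_1+e_2-z)$. By the second line of (11) the sum is at most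
$$2w+\kappa+\kappa Q(e_1+e_2-z)+\kappa\Delta=1+Q(x-1)+\kappa\Delta=R(x)+\kappa\Delta.$$
If $y=e_1+e_2<z$, then $x-1=cP$ with $P=1-r(z-y)\in[c^2,1)$, so $Q(x-1)=wQ(P)$. By the first line of (11) the sum is at most $2w+\kappa Q(y)+\kappa\Delta$. Lemma 6 says $\kappa Q(y)\le\kappa-w+wQ(P)$. So the sum is at most $w+\kappa+wQ(P)+\kappa\Delta=R(x)+\kappa\Delta$. $\square$

## 12. From superadditivity to optimality of every bet

*Proof of Theorem B.* By Lemma 1 we must show that no single bet beats $Q$. Lemma 2 and Proposition 8 already do this for bets with $D<c\le U$, $f<c$; the other bets reduce to this one or to smaller instances of the same question. Let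
$$\Gamma=\max\left(0,\ \sup\left[wQ(U)+\kappa Q(D)-Q(f)\right]\right)$$
over all $f\in[0,1)$ and all bets (3) at $f$; clearly $\Gamma\le1$. We show that each bracket is at most $\theta\Gamma$. Then $\Gamma\le\theta\Gamma$, so $\Gamma=0$, and bold play is optimal. Recall $t=f/c=U+rD$. If $t\ge1$, then $f\ge c$ and $L(f)=\frac{f-c}{rc}=\frac{t-1}r$.

**Step 1: $U\ge1$ (a win reaches the goal).** Then $t\ge U\ge1$ and $D=\frac{t-U}r\le\frac{t-1}r=L(f)$. So $wQ(U)+\kappa Q(D)\le w+\kappa Q(L(f))=Q(f)$. From now on $U<1$, hence also $D<1$.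

**Step 2: $U<c$ (both results below $c$).** If $t<1$, then $(U/c,D/c)$ satisfies (3) at fortune $t$, since $\frac Uc+r\frac Dc=\frac tc$. So, by (2) and the definition of $\Gamma$,
$$wQ(U)+\kappa Q(D)=w\left[wQ\left(\tfrac Uc\right)+\kappa Q\left(\tfrac Dc\right)\right]\le w\left(Q(t)+\Gamma\right)=Q(f)+w\Gamma.$$
If $t\ge1$, then $wQ(U)+\kappa Q(D)\le Q(U)\le w\le Q(f)$, because $U<c\le f$.

**Step 3: $D<c\le U$ (the split).** Let $u=L(U)\in[0,z)$ and $\delta=\frac Dc\in[0,1)$. Then
$$u+\delta=\frac{U+rD-c}{rc}=\frac{t-c}{rc},\qquad wQ(U)+\kappa Q(D)=w\left[w+\kappa\left(Q(u)+Q(\delta)\right)\right].$$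
If $t<1$, then $t\ge U\ge c$ and $u+\delta=L(t)<1$. By Proposition 8 the value is at most $w\left[w+\kappa Q(L(t))\right]=wQ(t)=Q(f)$.

If $t\ge1$, then, as $cz=\frac{1-c}r$,
$$c(u+\delta-z)=\frac{t-c}r-\frac{1-c}r=\frac{t-1}r=L(f)\ge0,$$
and $u+\delta-z<\delta<1$ since $u<z$. So $Q(f)=w+\kappa Q(L(f))=w+\kappa wQ(u+\delta-z)$. By the second line of (11) with $\Delta=0$,
$$wQ(U)+\kappa Q(D)\le w^2+w\kappa\left(1+Q(u+\delta-z)\right)=w+w\kappa Q(u+\delta-z)=Q(f).$$

**Step 4: $D\ge c$ (both results at least $c$).** Let $u=L(U)$ and $\delta=L(D)$, so $0\le\delta\le u$. Then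
$$wQ(U)+\kappa Q(D)=w\left(w+\kappa Q(u)\right)+\kappa\left(w+\kappa Q(\delta)\right)=w+\kappa\left[wQ(u)+\kappa Q(\delta)\right].$$
Here $t=U+rD\ge c(1+r)=a>1$, and $u+r\delta=\frac{U+rD-c(1+r)}{rc}=\frac{t-a}{rc}$. So by (3) $(u,\delta)$ is a bet at the fortune $f''=\frac{t-a}r$, and $0\le f''<\frac{t-1}r=L(f)<1$. Therefore
$$wQ(U)+\kappa Q(D)\le w+\kappa\left(Q(f'')+\Gamma\right)\le w+\kappa Q(L(f))+\kappa\Gamma=Q(f)+\kappa\Gamma.$$

Steps 1 to 4 cover all bets, and in each the bracket is at most $\theta\Gamma$. This proves Theorem B, and with it the Corollary of Section 3. $\square$
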